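# Zigzag orders and a planar lattice in which every linear extension has a twist

## 1. Lexicographic and zigzag orders of a grid

Let $P$ be a finite ordered (that is, partially ordered) set.

**Definition (edge).** An edge of $P$ is a covering pair $(a,b)$: $a<b$ in $P$ and no $c$ satisfies $a<c<b$. We also write $a\to b$. The edges are the edges of the Hasse diagram.

**Definition (linear extension).** A linear extension of $P$ is a linear order $L$ on the elements of $P$ such that $x<y$ in $P$ implies $x<y$ in $L$.

**Definition (twist).** Three edges $(a_1,b_1),(a_2,b_2),(a_3,b_3)$ form a twist in $L$ if in $L$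
$$a_1<a_2<a_3<b_1<b_2<b_3 .$$
$L$ is twist-free if it contains no twist. Two edges $(a,b),(a',b')$ *cross* in $L$ if $a<a'<b<b'$ in $L$.

The three edges of a twist cross pairwise, and a twist uses six different elements.

All intervals below are intervals of integers. The *grid* is $[0,m]\times[0,n]$ with $(i,j)\le(k,l)$ if and only if $i\le k$ and $j\le l$. Its edges add $1$ to one coordinate. The first linear extension that comes to mind is the lexicographic one. On $[0,1]\times[0,2]$ it reads
$$(0,0)<(0,1)<(0,2)<(1,0)<(1,1)<(1,2),$$
and the three edges $(0,j)\to(1,j)$ form a twist. So the order must be chosen with care, but a good choice exists.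

**Definition (zigzag order).** List the grid by levels $i+j=0,1,2,\dots$. List the levels of one parity by increasing $i$ and the levels of the other parity by decreasing $i$.

On $[0,1]\times[0,2]$ one of the two zigzag orders is $(0,0)\mid(1,0),(0,1)\mid(0,2),(1,1)\mid(1,2)$.

**Proposition 1.** Both zigzag orders of a grid are twist-free.

*Proof.* Levels increase along edges, so a zigzag order is a linear extension.

**Step 1: edges with the same bottom level do not cross.** Let $a\to b$ and $a'\to b'$ have bottoms on level $r$, with $a$ before $a'$. Write $a_1,b_1,\dots$ for first coordinates. If level $r$ is listed by increasing $i$, then $a_1<a'_1$, so $b_1\le a_1+1\le a'_1\le b'_1$. Level $r+1$ is listed by decreasing $i$, so $b'$ comes before $b$ or equals it. If level $r$ is listed by decreasing $i$, the same argument with all inequalities reversed gives $b'_1\le a'_1+1\le a_1\le b_1$, and level $r+1$ is listed by increasing $i$. So again $b'$ comes before $b$ or equals it, and the edges do not cross.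

**Step 2: edges whose bottom levels differ by at least $2$ do not cross.** If $a<a'<b<b'$ in $L$, then the level of $a'$ lies between the level of $a$ and the level of $b$, and these differ by $1$.

**Step 3: pigeonhole.** By Steps 1 and 2, edges whose bottom levels have equal parity never cross. Among the three pairwise crossing edges of a twist, two have bottom levels of equal parity. So there is no twist. $\square$

## 2. The same argument for graded planar lattices

How much of the grid did we use? Step 2 needs a rank function. Step 1 needs a left-to-right order of each rank level that the edges respect.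

**Definition (planar lattice).** $P$ is planar if its Hasse diagram can be drawn in the plane with no edge crossings, where each element is a point and each edge $(a,b)$ is a curve that strictly increases in the vertical direction from $a$ to $b$. A planar lattice is a finite lattice that is planar as an ordered set.

**Definition (graded).** A finite lattice is graded if it has a function $\operatorname{rk}$, zero at the least element, with $\operatorname{rk}b=\operatorname{rk}a+1$ for every edge $(a,b)$.

The grid is graded by $i+j$. The pentagon, with edges $0\to a\to b\to 1$ and $0\to c\to 1$, is a planar lattice that is not graded, since its top would need rank $3$ and rank $2$.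

**Definition (dimension at most 2).** An ordered set $Q$ has order dimension at most $2$ if it has linear extensions $L_1,L_2$ such that $x\le y$ in $Q$ if and only if $x\le y$ in both.

For the grid, let $L_1$ compare first coordinates and break ties by the second, and let $L_2$ compare second coordinates and break ties by the first. Then $(i,j)\le(k,l)$ in both exactly when $i\le k$ and $j\le l$.

We quote one theorem, from K. A. Baker, P. C. Fishburn, F. S. Roberts, *Partial orders of dimension 2*, Networks 2 (1972) 11–28: a finite lattice is planar if and only if its order dimension is at most $2$. It is used only for the next theorem.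

**Theorem 2.** Every graded planar lattice $Q$ has a linear extension $L$ such that no two edges with bottom ranks of the same parity cross in $L$. In particular $L$ is twist-free.

*Proof.* **Step 1: a left-to-right order on each rank.** Write $Q=L_1\cap L_2$ by the quoted theorem. For incomparable $u,u'$ say that $u$ is *left of* $u'$ if $u<_{L_1}u'$. Then $u'<_{L_2}u$, for otherwise $u<u'$ in $Q$. Rank increases strictly along the order, so distinct elements of equal rank are incomparable. Hence "left of" orders each rank level linearly, as $L_1$ does.

**Step 2: edges between consecutive ranks respect this order.** We claim that there are no edges $u\to v'$ and $u'\to v$ with $u,u'$ of rank $r$, $v,v'$ of rank $r+1$, $u$ left of $u'$ and $v$ left of $v'$. Suppose there were. Then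
$$u<_{L_1}u'<_{L_1}v<_{L_1}v',\qquad u'<_{L_2}u<_{L_2}v'<_{L_2}v,$$
where the middle inequalities come from the edges. Reading off both lines, each of $u,u'$ is below each of $v,v'$ in $Q$. Put $z=u\vee u'$. Since $u,u'$ are incomparable, $z>u$, so $\operatorname{rk}z\ge r+1$. Also $z\le v$ and $z\le v'$, both of rank $r+1$. So $z=v$ and $z=v'$, which contradicts $v\neq v'$.

**Step 3: the order.** Let $L$ list the ranks $0,1,2,\dots$ in order, even ranks from left to right and odd ranks from right to left. It is a linear extension.

**Step 4: edges with the same bottom rank do not cross.** Suppose $a<a'<b<b'$ in $L$ for edges $a\to b$, $a'\to b'$ of bottom rank $r$. If $r$ is even, $a$ is left of $a'$ and $b'$ is left of $b$. This is the excluded configuration with $u=a$, $u'=a'$, $v=b'$, $v'=b$. If $r$ is odd, $a'$ is left of $a$ and $b$ is left of $b'$. This is the excluded configuration with $u=a'$, $u'=a$, $v=b$, $v'=b'$.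

**Step 5: bottom ranks differing by at least $2$.** If $a<a'<b<b'$ in $L$, then $\operatorname{rk}a\le\operatorname{rk}a'\le\operatorname{rk}b=\operatorname{rk}a+1$. So such edges do not cross.

Thus edges with bottom ranks of equal parity never cross. Two of the three edges of a twist have bottom ranks of equal parity and cross, so $L$ is twist-free. $\square$

What changes if the lattice is not graded? The conjecture under discussion, from "The Pagenumber of Ordered Sets" (https://ruor.uottawa.ca/bitstream/10393/9505/1/NN19926.PDF), says that nothing does: *every planar lattice has a twist-free linear extension*. It is false. Here is the lattice that we shall study: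
$$P=\big([0,11]\times[0,12]\big)\setminus\{(i,6):0\le i\le5\},\qquad (i,j)\le(k,l)\iff i\le k\text{ and }j\le l. \tag{1}$$
It has $12\cdot13-6=150$ elements.

**Theorem 3.** $P$ is a planar lattice, and every linear extension of $P$ contains a twist.

## 3. Cutting a block out of the left side of a grid

The structural facts about $P$ are no harder for a whole family, which we need later. For integers $p,q,k\ge1$, $m\ge p$, $n\ge q+k$ put
$$P_{p,q,k}^{m,n}=\big([0,m]\times[0,n]\big)\setminus\big([0,p-1]\times[q,q+k-1]\big) \tag{2}$$
with the componentwise order. Then (1) is $P_{6,6,1}^{11,12}$. On a first reading take these values: the removed block is then the half-row $(0,6),\dots,(5,6)$.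

**Lemma 4.** Let $R=P_{p,q,k}^{m,n}$. Then $R$ is a planar lattice, and its edges are exactly

* (a) $(i,j)\to(i+1,j)$ with both ends in $R$;
* (b) $(i,j)\to(i,j+1)$ with both ends in $R$;
* (c) $(i,q-1)\to(i,q+k)$ for $0\le i\le p-1$.

*Proof.* **Step 1: lattice.** $R$ is closed under componentwise maximum. Suppose the maximum of two elements of $R$ has second coordinate in $[q,q+k-1]$. One of the two elements has that second coordinate, so its first coordinate is at least $p$. Hence the maximum also has first coordinate at least $p$, and it lies in $R$. So any two elements have a join in $R$, the componentwise maximum. Also $(0,0)\in R$ is the least element. A finite join-semilattice with a least element is a lattice: the common lower bounds of $x,y$ form a finite nonempty set, each of $x,y$ is an upper bound of this set, so the join of the set is below both and is their meet.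

**Step 2: the listed pairs are edges.** In (a) and (b) no point of $\mathbb Z^2$ lies strictly between the ends. In (c) the points strictly between are $(i,q),\dots,(i,q+k-1)$, all removed.

**Step 3: there are no other edges.** Let $u=(i,j)<v=(i',j')$ in $R$. We find $w\le v$ with $(u,w)$ in the list. If $(u,v)$ is an edge, this forces $w=v$, so $(u,v)$ is in the list.

If $i'>i$, take $w=(i+1,j)$. It lies in $R$: otherwise $j\in[q,q+k-1]$ and $i+1\le p-1$, so $u$ would have been removed.

If $i'=i$, then $j'>j$. If $(i,j+1)\in R$, take $w=(i,j+1)$. Otherwise $i\le p-1$ and $j+1\in[q,q+k-1]$. Since $u\in R$ and $i\le p-1$, we have $j\notin[q,q+k-1]$, so $j=q-1$. Since $v=(i,j')\in R$ with $j'>q-1$, we get $j'\ge q+k$. Take $w=(i,q+k)$.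

**Step 4: planarity.** Put $(i,j)$ at the point $(i-j,\,i+j)$ and draw the edges as straight segments. They increase strictly in the vertical direction. Each segment of type (a) or (b) is one unit grid segment. Each segment of type (c) is the union of the $k+1$ unit grid segments from $(i,q-1)$ up to $(i,q+k)$. No unit grid segment is used by two edges, and distinct unit grid segments meet only in grid points. So two drawn edges can meet only in grid points. The only grid points interior to a drawn edge are the removed points $(i,j)$ with $i\le p-1$, $q\le j\le q+k-1$, each interior to the edge (c) in its column. These are not elements of $R$. No other drawn edge passes through them: the two vertical unit segments there belong to that edge (c), and the horizontal ones are not drawn, since edges (a) with $q\le j\le q+k-1$ have $i\ge p$. So two drawn edges meet only at common ends, and no element lies inside an edge. $\square$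

For $P$ the edges (c) are $(i,5)\to(i,7)$, $0\le i\le5$. The lattice $P$ is not graded: the chains
$$(5,5)\to(5,7)\to(6,7)\qquad\text{and}\qquad(5,5)\to(6,5)\to(6,6)\to(6,7)$$
consist of edges and have lengths $2$ and $3$.

## 4. Zigzagging by height runs into edges that jump two levels

A natural attempt is to replace rank by height, the length of a longest chain from $(0,0)$, and to zigzag along the height levels. In $P$ put
$$h(i,j)=\begin{cases} i+j-1 & \text{if } i\le5 \text{ and } j\ge7,\\ i+j & \text{otherwise.}\end{cases}$$
Along an edge $h$ rises by $1$, except along the six edges $(5,j)\to(6,j)$, $7\le j\le12$, where it rises by $2$, from $j+4$ to $j+6$. (An edge (c) goes from $i+5$ to $i+6$.) Also each element other than $(0,0)$ is the top of an edge along which $h$ rises by exactly $1$: use $(i,j-1)\to(i,j)$ if $j\ge1$ and $(i,j-1)\in P$, use $(i,5)\to(i,7)$ if $j=7$ and $i\le5$, and use $(i-1,0)\to(i,0)$ if $j=0$. So $h$ is the height.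

List the levels of $h$ in order, one parity by increasing $i$ and the other by decreasing $i$. (Two elements of a level have different $i$, because $h$ is strictly increasing in each column.) This is a linear extension. The proof of Theorem 2 breaks exactly where it says $\operatorname{rk}b=\operatorname{rk}a+1$, and the loss is real. Choose $j\in\{7,8\}$ so that level $j+6$ is listed by increasing $i$. The edges
$$(5,j)\to(6,j),\qquad(5,j+1)\to(6,j+1),\qquad(5,j+2)\to(6,j+2)$$
have bottoms on levels $j+4,\,j+5,\,j+6$ and tops on levels $j+6,\,j+7,\,j+8$. On the shared level $j+6$ the bottom $(5,j+2)$ precedes the top $(6,j)$. This is a twist.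

Using the levels $i+j$ only moves the trouble. Now the edges $(i,5)\to(i,7)$ jump two levels. Choose $i\in\{0,1\}$ so that level $i+7$ is listed by decreasing first coordinate. The edges $(i,5)\to(i,7)$, $(i+1,5)\to(i+1,7)$, $(i+2,5)\to(i+2,7)$ have bottoms on levels $i+5,i+6,i+7$ and tops on levels $i+7,i+8,i+9$, and $(i+2,5)$ precedes $(i,7)$. Again this is a twist.

These are only four particular orders. To treat *all* linear extensions we turn the question around. In a zigzag order of a grid, look at an element $v=(i,j)$ and its two side neighbors $W=(i-1,j+1)$ and $E=(i+1,j-1)$. They lie on the level of $v$, so either $W<v<E$ or $E<v<W$, and which of the two happens alternates with the parity of $i+j$. Suppose that *every* twist-free linear extension must behave like this, locally, on each piece that looks like a grid. Then a twist-free linear extension carries a parity of rank with it. In $P$ there are four large grid pieces arranged in a ring around the end of the missing half-row. The left piece counts one row fewer than the right piece, so the parities should fail to match after one trip around the ring. The next section proves the local statement, and Section 6 makes the trip.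

## 5. Twist-free orders on grid patches alternate

Throughout this section $Q$ is a finite ordered set, $L$ is a twist-free linear extension of $Q$, and $<$ denotes the order $L$.

**Definition (patch).** A patch is an injective map $\varphi:[0,m]\times[0,n]\to Q$ with $m,n\ge5$ such that all pairs $(\varphi(i,j),\varphi(i+1,j))$ and $(\varphi(i,j),\varphi(i,j+1))$ are edges of $Q$. Its interior is $[2,m-2]\times[2,n-2]$.

For example, in $P$ the map $\varphi(i,j)=(i,j)$ on $[0,11]\times[0,5]$ is a patch with interior $[2,9]\times[2,3]$. The interior is the set of positions with two further rows and columns on every side.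

Fix an interior $(i,j)$ and write $[d,e]=\varphi(i+d,j+e)$ for $|d|,|e|\le2$. We use these names:

| | $d=-1$ | $d=0$ | $d=1$ | $d=2$ |
|---|---|---|---|---|
| $e=1$ | $W$ | $NW$ | $N$ | |
| $e=0$ | $SW$ | $v$ | $NE$ | $N'$ |
| $e=-1$ | $S$ | $SE$ | $E$ | $H$ |
| $e=-2$ | | $S'$ | $F$ | $G$ |

One step to the right or one step up in this table is an edge of $Q$. (In the drawing of Section 3, $W$ lies west of $v$, $N$ lies north of $v$, and so on.) Since $\varphi$ is injective, the entries are distinct, so any two are strictly ordered by $L$.

**Two symmetries.** *Mirror:* interchanging the two coordinates of $\varphi$ gives a patch with the same $L$. It swaps $W\leftrightarrow E$, $SW\leftrightarrow SE$, $NW\leftrightarrow NE$. *Duality:* pass to the dual of $Q$, reverse $L$, and use the patch $(i,j)\mapsto\varphi(m-i,n-j)$. Interior positions go to interior positions. The hypotheses are preserved because a twist read backward, $b_3<b_2<b_1<a_3<a_2<a_1$ with edges $(b_3,a_3),(b_2,a_2),(b_1,a_1)$ of the dual, is again a twist. Duality also swaps $W$ and $E$ around an element.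

**Lemma 5.** For every interior $(i,j)$, either $W<v<E$ or $E<v<W$.

*Proof.* We must exclude that $v$ lies above both or below both of $W,E$. The main part shows that
$$W<E<v \tag{3}$$
is impossible. Assume (3). Each step below fixes one comparison: its negation would produce a twist, displayed as $a_1<a_2<a_3<b_1<b_2<b_3$. The plan is to order the seven elements nearest to $v$, and then to place $F$, $G$, $H$ to the southeast until a twist is unavoidable.

**Step 1: the order of the nearest elements.** First, $NE<NW$. Otherwise
$$SW<W<E<v<NW<NE,\qquad\text{edges }(SW,v),\ (W,NW),\ (E,NE).$$
Second, $SE<W$. Otherwise, as $SE<v$,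
$$S<SW<W<SE<v<NW,\qquad\text{edges }(S,SE),\ (SW,v),\ (W,NW).$$
Third, $SW<SE$. Otherwise
$$SE<SW<W<E<v<NW,\qquad\text{edges }(SE,E),\ (SW,v),\ (W,NW).$$
Since $v\to NE$ is an edge, we now know
$$SW<SE<W<E<v<NE<NW. \tag{4}$$

**Step 2: place $F$ between $SE$ and $W$.** First, $SE<F$. Otherwise
$$F<SE<W<E<v<NW,\qquad\text{edges }(F,E),\ (SE,v),\ (W,NW).$$
Second, $F<W$. Otherwise, since $F<E<v$,
$$S'<SE<W<F<v<NW,\qquad\text{edges }(S',F),\ (SE,v),\ (W,NW).$$

**Step 3: place $G$ between $SE$ and $E$.** We have $SE<F<G$ by Step 2 and the edge $F\to G$. Moreover $G<E$. Otherwise, by Step 2,
$$SW<SE<F<W<E<G,\qquad\text{edges }(SW,W),\ (SE,E),\ (F,G).$$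

**Step 4: place $H$ between $NE$ and $NW$.** First, $H<NW$. Otherwise
$$SE<W<E<v<NW<H,\qquad\text{edges }(SE,v),\ (W,NW),\ (E,H).$$
Second, $v<H$. Otherwise $E<H<v$, and, since $NE\to N'$ is an edge,
$$SE<E<H<v<NE<N',\qquad\text{edges }(SE,v),\ (E,NE),\ (H,N').$$
Third, $NE<H$. Otherwise $v<H<NE$, and, by Step 3,
$$SE<G<E<v<H<NE,\qquad\text{edges }(SE,v),\ (G,H),\ (E,NE).$$

**Step 5: the final twist.** By (4), Step 4 and the edge $NW\to N$,
$$E<v<NE<H<NW<N,\qquad\text{edges }(E,H),\ (v,NW),\ (NE,N).$$
This is a twist, a contradiction. So (3) is impossible.

**Step 6: the remaining cases by symmetry.** By the mirror symmetry, $E<W<v$ is impossible too. So $v$ is never above both $W$ and $E$. By duality $v$ is never below both. $\square$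

**Definition (sign).** For interior $(i,j)$ put $\varepsilon(i,j)=+1$ if $W<v<E$, and $\varepsilon(i,j)=-1$ if $E<v<W$.

By Lemma 5, $\varepsilon(i,j)$ is determined by either one of the comparisons of $v$ with $W$ and of $v$ with $E$.

**Lemma 6.** (i) If $(i,j),(i+1,j)$ are interior, then $\varepsilon(i,j)=\varepsilon(i+1,j)=+1$ is impossible. (ii) If $(i,j),(i,j+1)$ are interior, then $\varepsilon(i,j)=\varepsilon(i,j+1)=-1$ is impossible.

*Proof.* (i) Suppose both signs are $+1$. The first says $W<v<E$. The element $\varphi(i+1,j)$ is $NE$, and its own west and east neighbors are $[0,1]=NW$ and $[2,-1]=H$. So the second says $NW<NE<H$. We compare $E$ with $NW$. If $E<NW$, then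
$$W<v<E<NW<NE<H,\qquad\text{edges }(W,NW),\ (v,NE),\ (E,H)$$
is a twist. If $NW<E$, then, using the edges $SE\to v\to NW$ and $E\to NE\to N$,
$$SE<v<NW<E<NE<N,\qquad\text{edges }(SE,E),\ (v,NE),\ (NW,N)$$
is a twist. Both are impossible.

(ii) The mirror symmetry interchanges the coordinates and changes the sign of $\varepsilon$, so it turns (ii) into (i). $\square$

**Theorem 7 (rigidity).** For every patch there is $\delta\in\{+1,-1\}$ with $\varepsilon(i,j)=\delta(-1)^{i+j}$ on its whole interior.

*Proof.* **Step 1: two opposite corners of a unit square agree.** Let $(i,j),(i+1,j),(i,j+1),(i+1,j+1)$ be interior. The element $\varphi(i+1,j)$ is the east neighbor of $\varphi(i,j+1)$, and $\varphi(i,j+1)$ is the west neighbor of $\varphi(i+1,j)$. So each of $\varepsilon(i,j+1)$ and $\varepsilon(i+1,j)$ is $+1$ exactly when $\varphi(i,j+1)<\varphi(i+1,j)$. Hence $\varepsilon(i+1,j)=\varepsilon(i,j+1)=:e$.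

**Step 2: the other two corners have the opposite sign.** If $\varepsilon(i,j)=e=+1$, Lemma 6(i) fails for $(i,j),(i+1,j)$. If $\varepsilon(i,j)=e=-1$, Lemma 6(ii) fails for $(i,j),(i,j+1)$. So $\varepsilon(i,j)=-e$. If $\varepsilon(i+1,j+1)=e=+1$, Lemma 6(i) fails for $(i,j+1),(i+1,j+1)$. If $\varepsilon(i+1,j+1)=e=-1$, Lemma 6(ii) fails for $(i+1,j),(i+1,j+1)$. So $\varepsilon(i+1,j+1)=-e$.

**Step 3: spread over the interior.** By Steps 1 and 2, $\varepsilon(i,j)(-1)^{i+j}$ is constant on each unit square of the interior. As $m,n\ge5$, the interior is a rectangle with at least two points in each direction. So any two adjacent interior positions lie in a common unit square of the interior, and $\varepsilon(i,j)(-1)^{i+j}$ is constant on the interior. $\square$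

Both values of $\delta$ occur: by Section 4 the two zigzag orders of a grid, which are twist-free by Proposition 1, have opposite signs. So one patch alone gives no contradiction.

## 6. Four patches around the end of the missing half-row

*Proof of Theorem 3.* By Lemma 4, $P$ is a planar lattice. Suppose $L$ is a twist-free linear extension of $P$.

**Step 1: choose four patches.** By the list of edges in Lemma 4, the following are patches in $P$.

* $\varphi_1:[0,5]\times[0,11]\to P$ (left), with $\varphi_1(i,j)=(i,j)$ for $j\le5$ and $\varphi_1(i,j)=(i,j+1)$ for $j\ge6$. Here $\varphi_1(i,5)\to\varphi_1(i,6)$ is the edge (c). Interior $[2,3]\times[2,9]$.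
* $\varphi_2:[0,11]\times[0,5]\to P$ (below), with $\varphi_2(i,j)=(i,j)$. Interior $[2,9]\times[2,3]$.
* $\varphi_3:[0,5]\times[0,12]\to P$ (right), with $\varphi_3(i,j)=(i+6,j)$. Interior $[2,3]\times[2,10]$.
* $\varphi_4:[0,11]\times[0,5]\to P$ (above), with $\varphi_4(i,j)=(i,j+7)$. Interior $[2,9]\times[2,3]$.

Let $\delta_1,\dots,\delta_4$ be their signs from Theorem 7.

**Step 2: compare signs on overlaps.** The sign $\varepsilon$ at an element depends only on the order in $L$ of that element and its two side neighbors. If an element is interior to two patches and has the same $W$ and $E$ in both, its two signs agree. Four elements are enough: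

| element | $W$, $E$ | coordinates in the two patches | conclusion |
|---|---|---|---|
| $(2,2)$ | $(1,3),\ (3,1)$ | $\varphi_1(2,2)=\varphi_2(2,2)$ | $\delta_1=\delta_2$ |
| $(8,2)$ | $(7,3),\ (9,1)$ | $\varphi_2(8,2)=\varphi_3(2,2)$ | $\delta_2=\delta_3$ |
| $(8,9)$ | $(7,10),\ (9,8)$ | $\varphi_3(2,9)=\varphi_4(8,2)$ | $-\delta_3=\delta_4$ |
| $(2,9)$ | $(1,10),\ (3,8)$ | $\varphi_4(2,2)=\varphi_1(2,8)$ | $\delta_4=\delta_1$ |

All these coordinates lie in the interiors listed above. As a sample check of the neighbors, take the last row. In $\varphi_4$ they are $\varphi_4(1,3)=(1,10)$ and $\varphi_4(3,1)=(3,8)$. In $\varphi_1$ they are $\varphi_1(1,9)=(1,10)$ and $\varphi_1(3,7)=(3,8)$. In the third row, $\varphi_3(1,10)=(7,10)=\varphi_4(7,3)$ and $\varphi_3(3,8)=(9,8)=\varphi_4(9,1)$. In the second row, $\varphi_2(7,3)=(7,3)=\varphi_3(1,3)$ and $\varphi_2(9,1)=(9,1)=\varphi_3(3,1)$. In the first row both patches are the identity near $(2,2)$. The single minus sign arises because $2+9$ is odd.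

**Step 3: close the ring.** We get $\delta_1=\delta_2=\delta_3=-\delta_4=-\delta_1$, a contradiction. So every linear extension of $P$ contains a twist, and the conjecture is false. $\square$

## 7. Removed blocks with an odd number of rows

The same trip around the ring works for the lattices (2) whenever the removed block has an odd number of rows and the four patches are large enough.

**Theorem 8.** Let $p,q\ge6$, let $k\ge1$ be odd, and let $m\ge p+5$, $n\ge q+k+5$. Then $P_{p,q,k}^{m,n}$ is a planar lattice with no twist-free linear extension.

*Proof.* It is a planar lattice by Lemma 4. Suppose it has a twist-free linear extension.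

**Step 1: the patches.** Each is described by its set of elements and its coordinates. By Lemma 4 the required pairs are edges.

* Patch 1: $\{i\le p-1\}$ with coordinates $(i,j^*)$, where $j^*=j$ for $j\le q-1$ and $j^*=j-k$ for $j\ge q+k$. The domain is $[0,p-1]\times[0,n-k]$, with $p-1\ge5$ and $n-k\ge q+5$.
* Patch 2: $\{j\le q-1\}$ with coordinates $(i,j)$. The domain is $[0,m]\times[0,q-1]$, with $q-1\ge5$ and $m\ge p+5$.
* Patch 3: $\{i\ge p\}$ with coordinates $(i-p,j)$. The domain is $[0,m-p]\times[0,n]$, with $m-p\ge5$ and $n\ge q+k+5$.
* Patch 4: $\{j\ge q+k\}$ with coordinates $(i,j-q-k)$. The domain is $[0,m]\times[0,n-q-k]$, with $m\ge p+5$ and $n-q-k\ge5$.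

**Step 2: four elements interior to two patches each.** Coordinate $2$ is interior in every direction, as all side lengths are at least $5$. The other coordinates that occur are $p+2\le m-2$ in patches 2 and 4, $q+k+2\le n-2$ in patch 3, and $q+2\le(n-k)-2$ in patch 1. All three inequalities follow from $m\ge p+5$ and $n\ge q+k+5$. Theorem 7 gives:

* at $(2,2)$, with coordinates $(2,2)$ in patch 1 and $(2,2)$ in patch 2: $\delta_1=\delta_2$;
* at $(p+2,2)$, with coordinates $(p+2,2)$ in patch 2 and $(2,2)$ in patch 3: $(-1)^p\delta_2=\delta_3$;
* at $(p+2,q+k+2)$, with coordinates $(2,q+k+2)$ in patch 3 and $(p+2,2)$ in patch 4: $(-1)^{q+k}\delta_3=(-1)^p\delta_4$;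
* at $(2,q+k+2)$, with coordinates $(2,2)$ in patch 4 and $(2,q+2)$ in patch 1: $\delta_4=(-1)^q\delta_1$.

The side neighbors of an element $(x,y)$ in this list are $(x-1,y+1)$ and $(x+1,y-1)$ in both patches. In patches 2, 3 and 4 the coordinates are translates of $(i,j)$, so this is clear. In patch 1, near $(2,2)$ only rows $1,2,3\le q-1$ occur, where $j^*=j$. Near $(2,q+k+2)$ only rows $q+k+1,q+k+2,q+k+3$ occur, where $j^*=j-k$.

**Step 3: close the ring.** The first two lines give $\delta_3=(-1)^p\delta_1$. Substituting this and the fourth line into the third gives $(-1)^{p+q+k}\delta_1=(-1)^{p+q}\delta_1$. So $k$ is even, a contradiction. $\square$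

Theorem 3 is the case $p=q=6$, $k=1$, $m=11$, $n=12$. For even $k$ the four relations are consistent, and this argument says nothing.

## 8. Stacked copies, and the one unbalanced face of $P$

**Proposition 9.** For every $r\ge1$ there is a planar lattice with $150r$ elements, every linear extension of which contains $r$ pairwise element-disjoint twists.

*Proof.* **Step 1: the stack.** Let $P^{(1)},\dots,P^{(r)}$ be disjoint copies of $P$, and place every element of $P^{(s)}$ below every element of $P^{(t)}$ for $s<t$. Two elements of the same copy keep their join, since elements of higher copies are above it. Of two elements in different copies one is the larger, and it is their join. There is a least element, so the stack is a lattice, as in Step 1 of Lemma 4.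

**Step 2: edges and planarity.** Inside a copy the edges are unchanged, because an element strictly between two elements of a copy lies in that copy. Let $(x,y)$ be an edge with $x\in P^{(s)}$, $y\in P^{(t)}$, $s<t$. Then $x$ is the top of $P^{(s)}$, since otherwise that top lies strictly between. Likewise $y$ is the bottom of $P^{(t)}$, and $t=s+1$. These top-to-bottom pairs are edges. In the drawing of Section 3 a copy occupies heights $0$ to $23$, with only the bottom at height $0$ and only the top, at $(-1,23)$, at height $23$. Draw $P^{(s)}$ shifted upward by $24(s-1)$, and join each top to the next bottom by a straight segment. This segment lies between the two copies and meets them only at its ends. So the stack is planar.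

**Step 3: the twists.** A linear extension of the stack restricts to a linear extension of each $P^{(s)}$, which contains a twist by Theorem 3. The edges of that twist are edges of the stack, so it is a twist of the whole extension. Twists in different copies share no element. $\square$

By Theorem 2 a counterexample cannot be graded. It is instructive to see how little $P$ deviates from being graded. Its drawing arises from the drawing of the full grid $[0,11]\times[0,12]$ by deleting the six unit segments from $(i,6)$ to $(i+1,6)$, $0\le i\le5$, while the vertical segments through the removed points remain as parts of the edges (c). So the bounded faces are the unit squares, except that $[i,i+1]\times[5,6]$ and $[i,i+1]\times[6,7]$ are merged for $0\le i\le5$. For $i\le4$ the merged face is a quadrilateral with sides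
$$(i,5)\to(i,7)\to(i+1,7)\qquad\text{and}\qquad(i,5)\to(i+1,5)\to(i+1,7),$$
both of length $2$, like the sides of every unit square. For $i=5$ it is a pentagon with sides
$$(5,5)\to(5,7)\to(6,7)\qquad\text{and}\qquad(5,5)\to(6,5)\to(6,6)\to(6,7)$$
of lengths $2$ and $3$. Every bounded face of $P$ is a balanced $4$-cycle except this one pentagon, and the four patches of Section 6 form a ring around it.
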